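# An infinite operator Sidon set with only torsion quotients

## Two transpositions and a hexagon

Take the symmetric group $S_3$ and the transpositions $s_1=(1\,2)$, $s_2=(2\,3)$. Then $S_3=\langle s_1,s_2\mid s_1^2=s_2^2=(s_1s_2)^3=1\rangle$. We compare two norms attached to a pair of coefficients $a_1,a_2\in\mathcal B(\ell_2)$. The first is the supremum of $\|a_1\otimes z_1+a_2\otimes z_2\|$ over all contractions $z_1,z_2$ on $\ell_2$. The second is the supremum of $\|a_1\otimes\pi(s_1)+a_2\otimes\pi(s_2)\|$ over all unitary representations $\pi$ of $S_3$. The second is at most the first up to enlarging the Hilbert space. How much smaller can it be?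

**It can be strictly smaller.** Let $a_1=1$, $a_2=\zeta 1$ with $\zeta=e^{\pi\sqrt{-1}/3}$. With $z_1=1$, $z_2=\bar\zeta$ the first norm is $2$. In a representation $\pi$ the unitary $g=\pi(s_1)^{-1}\pi(s_2)=\pi(s_1s_2)$ satisfies $g^3=1$, so its spectrum lies in the cube roots of unity, and
$$\|\pi(s_1)+\zeta\pi(s_2)\|=\|1+\zeta g\|\le\max_{\omega^3=1}|1+\zeta\omega|=\sqrt3,$$
because the three values of $\zeta\omega$ are $e^{\pi\sqrt{-1}/3},\,-1,\,e^{-\pi\sqrt{-1}/3}$. The first norm can exceed the second by a factor $2/\sqrt3$.

**It is not much smaller.** Let $u_1,u_2$ be arbitrary unitaries on $\ell_2$. Draw a hexagon $x_0,x_1,\dots,x_5$ whose edges are colored alternately: $x_0x_1,\ x_2x_3,\ x_4x_5$ have color $1$ and $x_1x_2,\ x_3x_4,\ x_5x_0$ have color $2$. Put labels on the edges: going from $x_1$ to $x_0$ has label $u_1$, going from $x_1$ to $x_2$ has label $u_2$, going from $x_5$ to $x_0$ has label $v=u_1u_2^{-1}$, and the other three edges have label $1$. Traversing an edge backwards inverts its label. Let $U_i$ act on $\ell_2(\{x_0,\dots,x_5\})\otimes\ell_2$ by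
$$U_i(\delta_x\otimes h)=\delta_y\otimes(\text{label from }x\text{ to }y)\,h,\qquad y=\text{the neighbor of }x\text{ along color }i .$$
Clearly $U_i$ is unitary and $U_i^2=1$. The operator $(U_1U_2)^3$ walks once around the hexagon. Starting from $x_1$ the labels multiply to $u_1^{-1}\cdot v\cdot 1\cdot 1\cdot 1\cdot u_2=1$ (last step on the left). Starting elsewhere, or going the other way around, replaces this product by a conjugate or an inverse of a conjugate, so it is still $1$. Hence $(U_1U_2)^3=1$ and $s_i\mapsto U_i$ is a representation $\pi$ of $S_3$. Now let
$$Th=\delta_{x_1}\otimes h,\qquad Vh=\tfrac1{\sqrt2}(\delta_{x_0}+\delta_{x_2})\otimes h .$$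
These are isometries and $V^*\pi(s_i)T=\frac1{\sqrt2}u_i$ for $i=1,2$. So $\|a_1\otimes u_1+a_2\otimes u_2\|\le\sqrt2\,\|a_1\otimes\pi(s_1)+a_2\otimes\pi(s_2)\|$. We shall see below that unitaries suffice in the first norm, so the ratio of the two norms is at most $\sqrt2$.

If $s_1,s_2$ were replaced by free generators, then any $u_1,u_2$ would themselves define a representation, and the two norms would agree. So free elements are the best possible, and a pair with torsion quotient $s_1^{-1}s_2$ pays a price, but a finite one. What happens for infinitely many elements with all quotients $s_i^{-1}s_j$ torsion? Can the price stay bounded, or does a bounded price force freeness in some form?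

## Operator Sidon sets and translates of free sets

Let $\Gamma$ be a discrete group and $C^*(\Gamma)$ its full $C^*$-algebra, generated by the universal unitary representation $U_\Gamma:\Gamma\to\mathcal B(\mathcal H)$. Write $\varphi_t=U_\Gamma(t)$. The fact we need is that every unitary representation $\pi$ of $\Gamma$ extends to a $*$-homomorphism of $C^*(\Gamma)$ with $\varphi_t\mapsto\pi(t)$. Since $*$-homomorphisms remain contractive after tensoring with $\mathcal B(\ell_2)$ in the spatial norm,
$$\Big\|\sum_t a(t)\otimes\pi(t)\Big\|\le\Big\|\sum_t a(t)\otimes\varphi_t\Big\| \tag{1}$$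
for finitely supported $a:\Gamma\to\mathcal B(\ell_2)$.

**Definition (operator Sidon).** Let $H=\ell_2$. A subset $\Lambda\subset\Gamma$ is *operator Sidon* if there is a constant $C$ such that for every finitely supported $a:\Lambda\to\mathcal B(H)$
$$\sup_{\substack{z_t\in\mathcal B(H)\\ \|z_t\|\le1}}\Big\|\sum_{t\in\Lambda}a(t)\otimes z_t\Big\|\le C\,\Big\|\sum_{t\in\Lambda}a(t)\otimes\varphi_t\Big\| . \tag{2}$$
The least such $C$ is denoted $C_\Lambda$, with $C_\Lambda=\infty$ if there is none.

If $\Lambda\ne\emptyset$, then $C_\Lambda\ge1$: take $a$ supported at one point with value $1$. If $\Lambda'\subset\Lambda$, then $C_{\Lambda'}\le C_\Lambda$. The opening example says $2/\sqrt3\le C_{\{s_1,s_2\}}\le\sqrt2$ in $S_3$. There is an equivalent description: $\Lambda$ is operator Sidon if and only if for some $C$ every bounded $f:\Lambda\to\mathcal B(H)$ can be written as $f(t)=V^*\pi(t)T$ on $\Lambda$, with $\pi$ a unitary representation and $\|V\|\|T\|\le C\sup\|f\|$. We shall only use the following easy part of it.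

**Lemma 1 (interpolation).** Let $0<c\le1$ and $\Lambda\subset\Gamma$. Suppose that for every finite $\Lambda_0\subset\Lambda$ and all unitaries $u_t$ $(t\in\Lambda_0)$ on $\ell_2$ there are a unitary representation $\pi$ of $\Gamma$ on some $H_\pi$ and contractions $V,T:\ell_2\to H_\pi$ with $V^*\pi(t)T=c\,u_t$ for all $t\in\Lambda_0$. Then $C_\Lambda\le1/c$.

*Proof.* We first pass from contractions to unitaries. A contraction $z$ on $\ell_2$ is the upper left corner of the Halmos unitary
$$\begin{pmatrix} z&(1-zz^*)^{1/2}\\(1-z^*z)^{1/2}&-z^*\end{pmatrix}\quad\text{on }\ell_2\oplus\ell_2\cong\ell_2 ,$$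
so replacing each $z_t$ by its Halmos unitary can only increase $\|\sum a(t)\otimes z_t\|$. Hence the supremum in (2) may be taken over unitaries $u_t$. Let $\Lambda_0$ be the support of $a$ and take $\pi,V,T$ as in the hypothesis. Then
$$c\,\Big\|\sum a(t)\otimes u_t\Big\|=\Big\|(1\otimes V)^*\Big(\sum a(t)\otimes\pi(t)\Big)(1\otimes T)\Big\|\le\Big\|\sum a(t)\otimes\pi(t)\Big\|\le\Big\|\sum a(t)\otimes\varphi_t\Big\|$$
by (1). $\square$

**Definition (free set, translate).** A subset $F\subset\Gamma$ is *free* if its elements are free generators of the subgroup they generate. A *translate* of $F$ is a set $sF=\{sx:x\in F\}$ with $s\in\Gamma$.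

Right translates give the same class, since $Fs=s(s^{-1}Fs)$ and $s^{-1}Fs$ is again free. For example, in $\mathbb Z$ the free sets are $\emptyset$ and $\{k\}$ with $k\neq0$, so every one-point set is a translate of a free set and no two-point set is. In the free group on $x,y$, the set $\{e,x,y\}$ is not free, since it contains $e$. It is a translate of a free set only if for some $s$ the elements $s^{-1},s^{-1}x,s^{-1}y$ are free generators. They lie in a group of rank $2$, and their images in its abelianization $\mathbb Z^2$ do not prevent anything by themselves, but they generate the whole group (it contains $s$, hence $x$ and $y$), which has rank $2$ and not $3$. So $\{e,x,y\}$ is not a translate of a free set, although it becomes one after removing $e$.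

It is known that free sets are operator Sidon, that finite sets are, and that a union of two operator Sidon sets is. Consequently every finite union of translates of free sets is operator Sidon. The text "Sidon Sets In Discrete Groups" (http://math.iisc.ac.in/~naru/dmha/Wednesday/Pisier.pdf) asks for the converse. Finite sets are trivially operator Sidon and, in torsion groups for example, need not be unions of translates of free sets. So the precise question is: *for every group $\Gamma$ and every operator Sidon set $\Lambda\subset\Gamma$, is there a finite $E\subset\Lambda$ such that $\Lambda\setminus E$ is a finite union of translates of free sets?*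

The opening example suggests how a counterexample could look. If $F$ is free and $x\ne y$ lie in $F$, then $(sx)^{-1}(sy)=x^{-1}y$ is a nontrivial element of a free group and has infinite order. So if all quotients $x^{-1}y$ of elements of $\Lambda$ are torsion, a translate of a free set inside $\Lambda$ has at most one point, and an infinite such $\Lambda$ is as far as possible from a finite union. We need an infinite set of this kind with $C_\Lambda<\infty$.

## Involutions without relations, and commuting involutions

Two extreme cases show what is at stake.

**No relations.** Let $\Gamma$ be the free product of copies $\{1,s_i\}$ of $\mathbb Z/2$, $i\in I$. Given unitaries $u_i$ on $\ell_2$, put on $\ell_2\oplus\ell_2$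
$$U_i=\begin{pmatrix}0&u_i^*\\u_i&0\end{pmatrix} .$$
Then $U_i^2=1$, so $s_i\mapsto U_i$ is a representation. With $T$ the inclusion of the first summand and $V$ that of the second, $V^*U_iT=u_i$. By Lemma 1, $C_{\{s_i\}}=1$. So torsion of the elements themselves costs nothing; only torsion of the quotients $s_i^{-1}s_j=s_is_j$ can matter.

**All quotients of order two.** Let $s_1,\dots,s_n$ be a basis of $(\mathbb Z/2)^n$. We shall prove in Theorem 2(c) that any set containing them has constant at least $\sqrt n$. So an infinite set of commuting independent involutions is not operator Sidon.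

Between these lies the case where $s_is_j$ has finite order at least $3$. The obvious attempt is to keep the $2\times2$ matrices $U_i$ above. But
$$(U_iU_j)^m=\begin{pmatrix}(u_i^*u_j)^m&0\\0&(u_iu_j^*)^m\end{pmatrix},$$
and this is $1$ only if $(u_i^*u_j)^m=1$, which fails for general unitaries. This is the exact obstruction: the relation $(s_is_j)^m=1$ sees the product $u_i^*u_j$. The hexagon avoided it by using each of $u_1,u_2$ on one edge only and hiding the correction $v$ on an edge that $V$ and $T$ do not see. We shall do this for all pairs simultaneously.

## Groups generated by involutions with $(s_is_j)^{m_{ij}}=1$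

Let $I$ be an infinite set, and let $m_{ij}=m_{ji}$ $(i\neq j$ in $I)$ and $m$ be integers with $3\le m\le m_{ij}<\infty$. Put
$$W=\langle s_i\ (i\in I)\mid s_i^2=1,\ (s_is_j)^{m_{ij}}=1\ (i\ne j)\rangle,\qquad S=\{s_i:i\in I\}.$$

**Theorem 1.** The $s_i$ are pairwise distinct, and $S$ is operator Sidon in $W$ with $C_S\le1/\cos(\pi/m)$ (so $C_S\le2$ for $m=3$). For every finite $E\subset S$, the set $S\setminus E$ is not a finite union of translates of free sets.

So the answer to the question is no. An explicit example is $\langle s_1,s_2,\dots\mid s_i^2=(s_is_j)^3=1\ (i\neq j)\rangle$ with $\Lambda=\{s_1,s_2,\dots\}$, which satisfies (2) with $C=2$.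

**Theorem 2 (sharpness).**

(a) For nonempty $\Lambda\subset\Gamma$, $\Gamma$ any group: $C_\Lambda=1$ if and only if $\Lambda=t_0(\{e\}\cup F)$ with $t_0\in\Gamma$ and $F$ free. So if $C_\Lambda=1$, then $\Lambda$ minus one point is a translate of a free set. In contrast, for every $\varepsilon>0$ there is an infinite $\Lambda$ with $C_\Lambda\le1+\varepsilon$ in which every translate of a free set has at most one element, so that for no finite $E$ is $\Lambda\setminus E$ a finite union of translates of free sets.

(b) If $\Lambda$ contains $t\neq t'$ with $(t^{-1}t')^m=1$, then $C_\Lambda\ge1/\cos(\pi/2m)$. Hence if all $m_{ij}=m$, then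
$$\frac1{\cos(\pi/2m)}\le C_S\le\frac1{\cos(\pi/m)},$$
and $C_S-1$ is of exact order $m^{-2}$.

(c) The condition $m\ge3$ in Theorem 1 cannot be relaxed to $m\ge2$: a set containing $n$ commuting involutions that form a basis of $(\mathbb Z/2)^n$ has $C_\Lambda\ge\sqrt n$.

**Theorem 3 (torsion-free version).** For every $\varepsilon>0$ there are a torsion-free group $\tilde\Gamma$ and an infinite $\tilde\Lambda\subset\tilde\Gamma$ with $C_{\tilde\Lambda}\le1+\varepsilon$ such that every translate of a free set contained in $\tilde\Lambda$ has at most $2$ elements. So for no finite $E$ is $\tilde\Lambda\setminus E$ a finite union of translates of free sets.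

## Labeled colored graphs that carry representations of $W$

We turn the hexagon into a definition. Fix a Hilbert space $H$.

**Definition (system).** A *system* $Y$ consists of a vertex set $X$; for each color $i\in I$ a set $E_i$ of $i$-edges, which are unordered pairs of distinct vertices, such that each vertex lies in at most one $i$-edge; and for each $i$-edge $\{x,y\}$ unitaries $\lambda_i(x,y)$ and $\lambda_i(y,x)=\lambda_i(x,y)^{-1}$ in $\mathcal B(H)$.

We read $\lambda_i(x,y)$ as the label for moving from $x$ to $y$. For $i\neq j$, an *$\{i,j\}$-component* is a connected component of the multigraph $(X,E_i\sqcup E_j)$. Each vertex has at most one edge of each of the two colors, so the colors alternate, and a component is a path (possibly a single vertex, possibly infinite) or a cycle of even length. A pair of vertices joined by both an $i$-edge and a $j$-edge counts as a cycle of length $2$.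

**Definition (holonomy, closed).** The *holonomy* of a cycle $x_0,x_1,\dots,x_\ell=x_0$ is the product of the labels once around, $\lambda(x_{\ell-1},x_\ell)\cdots\lambda(x_1,x_2)\lambda(x_0,x_1)$. A different base point conjugates it and the opposite orientation inverts it, so the condition "holonomy $1$" depends on neither. An $\{i,j\}$-component is *closed* if it is a cycle of length exactly $2m_{ij}$ with holonomy $1$.

**Definition (complete, admissible).** $Y$ is *complete* if for all $i\ne j$ all $\{i,j\}$-components are closed. $Y$ is *admissible* if for all $i\neq j$ every $\{i,j\}$-component is either closed or a finite path with $p\le2m_{ij}-4$ edges.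

For example, the opening hexagon (with $I=\{1,2\}$ and $m_{12}=3$) is complete. The path $x_0,x_1,x_2$ inside it, with its two labels $u_1,u_2$, is admissible, since $2\le2\cdot3-4$. The two-vertex graph behind the $2\times2$ matrices of the previous discussion is not admissible: its $\{i,j\}$-components are cycles of length $2$.

In a complete system every vertex lies in an $i$-edge for every $i$, because it lies on a cycle of each type. Complete systems are what we want:

**Lemma 2.** Let $\hat Y$ be a complete system on $\hat X$. The formula $U_i(\delta_x\otimes h)=\delta_y\otimes\lambda_i(x,y)h$, where $y$ is the $i$-neighbor of $x$, defines unitaries on $\ell_2(\hat X)\otimes H$, and $s_i\mapsto U_i$ is a unitary representation of $W$.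

*Proof.* The map $x\mapsto y$ is a bijection of $\hat X$ and the labels are unitary, so $U_i$ is unitary. It satisfies $U_i^2=1$ since $\lambda_i(y,x)=\lambda_i(x,y)^{-1}$. Let $i\ne j$. Applying $(U_iU_j)^{m_{ij}}$ to $\delta_x\otimes h$ means walking $2m_{ij}$ steps from $x$ along edges colored alternately $j,i,j,i,\dots$, while $h$ is multiplied by the labels. The walk goes exactly once around the $\{i,j\}$-cycle of $x$, whose length is $2m_{ij}$. It ends at $x$, and the labels multiply to the holonomy, which is $1$. So $(U_iU_j)^{m_{ij}}=1$. $\square$

The plan is now to prescribe $u_1,\dots,u_n$ on a *finite* graph and to complete it outside, where $V$ and $T$ do not look. The question is which finite graphs can be completed, and admissibility is the sufficient condition.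

## Completing an admissible system

**Lemma 3.** Every admissible system $Y$ on $X$ extends to a complete system $\hat Y$ on some $\hat X\supset X$ in which all old edges and labels are kept and every added edge has at most one endpoint in $X$.

The difficulty is that closing the $\{i,j\}$-paths creates new vertices, which have components of all other types. We must make sure that these new components are short enough for the procedure to be repeated. The bound $2m_{ij}-4$ is what makes this work.

*Proof.* We construct an admissible $Y'\supset Y$ on some $X'\supset X$ in which every component that meets $X$ is closed. Then we iterate.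

**Step A: give every old vertex an edge of every color.** For every $x\in X$ and every color $i$ such that $x$ has no $i$-edge, add a new vertex $w=(x,i)$ and an $i$-edge $\{x,w\}$ with label $1$.

Consider the effect on a non-closed $\{i,j\}$-component $P$ of $Y$. It is a path $x_0,\dots,x_p$ with $p\le2m_{ij}-4$. If $p\ge1$, each endpoint has exactly one of the colors $i,j$ and lacks the other. If $p=0$, then $x_0$ lacks both. In either case Step A lengthens $P$ by exactly one edge at each end, to an alternating path
$$\tilde P=(w^-,x_0,\dots,x_p,w^+)$$
with $p+2$ edges. Here $w^-\ne w^+$: for $p\ge1$ they hang on different vertices $x_0\neq x_p$, and for $p=0$ they are $(x_0,i)$ and $(x_0,j)$.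

**Step B: close the lengthened paths.** For each pair $\{i,j\}$ and each non-closed $\{i,j\}$-component $P$ of $Y$, put
$$q=2m_{ij}-(p+2)\ge2 .$$
Add $q-1\ge1$ new vertices $v_1,\dots,v_{q-1}$, called *Step-B vertices of type $\{i,j\}$*, and a path $w^+,v_1,\dots,v_{q-1},w^-$ of $q$ new edges. Together with $\tilde P$ it forms a cycle of length $2m_{ij}$. Color the new edges by $i,j$ so that the colors alternate around this cycle, which is possible because the length is even and the colors already alternate on $\tilde P$. Give all new edges label $1$ except one, whose label $\lambda$ is chosen so that the holonomy is $1$: the holonomy has the form $A\lambda B$ with $A,B$ unitary, and $\lambda=A^{-1}B^{-1}$ is the unique choice. New vertices for different $P$ or different pairs are distinct.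

**Step C: each new edge set $E_i'$ is still a matching.** There are three kinds of vertices.

- A vertex $x\in X$ has exactly one edge of each color, an old one or one from Step A. Step B adds no edge at $X$.
- Let $w=(x,c)$. It has the $c$-edge $\{x,w\}$. For each $j\ne c$, the vertex $x$ lies in a unique $\{c,j\}$-component $P$ of $Y$. Since $x$ lacks $c$, this $P$ is not closed and $x$ is an endpoint of it, so $w$ is an end of $\tilde P$. Step B for $P$ adds exactly one edge at $w$. It has color $j$, since the edge of $\tilde P$ at $w$ has color $c$. For a pair not containing $c$, the vertex $w$ is not an end of any lengthened path. So $w$ has exactly one edge of each color.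
- A Step-B vertex of type $\{i,j\}$ has exactly one $i$-edge, one $j$-edge, and no other edges.

**Step D: $Y'$ is admissible, and all its components that meet $X$ are closed.** Fix $i\ne j$. A closed $\{i,j\}$-component of $Y$ is unchanged: its vertices already had both colors and receive no new edge of color $i$ or $j$. A non-closed one, $P$, has become a cycle of length $2m_{ij}$ with holonomy $1$. By Step C its vertices have no further edges of colors $i,j$, so this cycle is a whole component, and it is closed. These cycles contain all of $X$, all $w=(x,c)$ with $c\in\{i,j\}$, and all Step-B vertices of type $\{i,j\}$.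

The remaining vertices are the $w=(x,c)$ with $c\notin\{i,j\}$ and the Step-B vertices of types different from $\{i,j\}$. A Step-B vertex of type $\neq\{i,j\}$ has edges of only two colors, at most one of which is in $\{i,j\}$, so it has at most one edge with color in $\{i,j\}$. A vertex $w=(x,c)$ with $c\notin\{i,j\}$ has one $i$-edge and one $j$-edge. These are first or last edges of Step-B paths for the pairs $\{c,i\}$ and $\{c,j\}$ respectively. Because $q\ge2$, such an edge does not run directly to another vertex from Step A, but to a Step-B vertex of type $\{c,i\}$, respectively $\{c,j\}$. These two vertices are distinct, as their types differ, and each has only one edge with color in $\{i,j\}$. Therefore the component of $w$ is a path with exactly $2$ edges, with $w$ in the middle. A remaining component that contains no such $w$ consists of vertices with at most one edge and is a path with at most $1$ edge. So all remaining components are paths with at most $2$ edges, and $2\le2m_{ij}-4$ because $m_{ij}\ge3$.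

**Step E: iterate.** We get $Y\subset Y'\subset Y''\subset\cdots$, all admissible. Let $\hat Y$ be the union. Every vertex belongs to some stage. At the next stage its $\{i,j\}$-component is closed for all $i\ne j$, and a closed component never changes again. So $\hat Y$ is complete. At each stage an added edge has at most one endpoint in the vertex set of the previous stage, which contains $X$. $\square$

To see one round, take three colors, all $m_{ij}=3$, and $X=\{x\}$ without edges. Step A adds $w_1,w_2,w_3$, where $w_c=(x,c)$. For each of the three pairs $p=0$ and $q=4$, so Step B adds three vertices and makes a hexagon through $x$. There are now $1+3+9=13$ vertices. The $\{1,2\}$-components are the hexagon of type $\{1,2\}$ ($6$ vertices), a path with two edges and middle vertex $w_3$ ($3$ vertices), and two single edges, one of color $1$ between type-$\{1,3\}$ vertices and one of color $2$ between type-$\{2,3\}$ vertices ($4$ vertices). All have at most $2=2m_{ij}-4$ edges or are closed, so the next round can start. If some $m_{ij}$ were $2$, then $2m_{ij}-4=0$ and the path through $w_3$ would already be too long. By Theorem 2(c) this failure is not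 an accident.

## From the star to the box

We can now use any admissible finite graph on which $u_1,\dots,u_n$ appear as labels. We need weights $V,T$ on it with $V^*\pi(s_i)T=c\,u_i$, where $c$ does not depend on $n$.

**The star.** The direct generalization of the opening example has a center $x$, leaves $y_1,\dots,y_n$, and for each $i\le n$ one $i$-edge from $x$ to $y_i$ with label $u_i$. Its $\{i,j\}$-components have at most two edges, so it is admissible. With $Th=\delta_x\otimes h$ and $Vh=\sum_ic_i\delta_{y_i}\otimes h$ we get $V^*\pi(s_i)T=\bar c_iu_i$. But $\sum|c_i|^2\le1$ forces some $|c_i|\le n^{-1/2}$, so this choice of $T$ gives only the bound $\sqrt n$. The reason is that each leaf sees only one color. We would like vertices that see many colors at once, while two-colored paths stay short.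

**Unwinding and truncating.** In the two-vertex graph every vertex sees all colors, and we even had $c=1$. Its defect was that the $\{i,j\}$-components are $2$-cycles with holonomy $u_i^*u_j$ or its inverse. We can unwind these cycles. Take a black copy and a white copy of $\mathbb Z^n$ and join black $\mathbf r$ to white $\mathbf r-e_i$ by an $i$-edge with label $u_i$, where $e_i$ is the $i$-th unit vector. Moving along an $i$-edge and then a $j$-edge from a black vertex leads to black $\mathbf r-e_i+e_j$. So the $\{i,j\}$-components are now infinite lines, and no holonomy has to be trivial. They are too long, but we can cut: if every coordinate is restricted to $k$ values, a line in direction $e_j-e_i$ leaves the box after a number of steps that depends on $k$ and not on $n$. The loss caused by the cut in color $i$ involves only the $i$-th coordinate, so with product weights it does not depend on $n$ either.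

For $m=3$ and $n=2$, take $k=2$: four black and four white vertices $00,10,01,11$. The $1$-edges join black $10$ to white $00$ and black $11$ to white $01$. The $2$-edges join black $01$ to white $00$ and black $11$ to white $10$. The $\{1,2\}$-components are the paths black $10$ – white $00$ – black $01$ and white $01$ – black $11$ – white $10$, with two edges each, and the isolated vertices black $00$ and white $11$. All are admissible for $m=3$. With weight $1/2$ on every vertex of each color class, two of the four black vertices contribute to $V^*\pi(s_i)T$, which is $\frac12u_i$. With $n$ coordinates the fraction of black vertices with an $i$-edge is still $\frac12$.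

## Proof of Theorem 1

Let $J\subset I$ be finite and nonempty, write $J=\{1,\dots,n\}$, and let $u_1,\dots,u_n$ be unitaries on $H=\ell_2$. By Lemma 1 it suffices to find a representation $\pi$ of $W$ and isometries $V,T$ with $V^*\pi(s_i)T=\cos(\pi/m)u_i$ for $i\le n$. Put $k=m-1\ge2$.

**Step 1: the box.** Let $X=\{0,1\}\times\{0,\dots,k-1\}^n$. Call $(0,\mathbf r)$ black and $(1,\mathbf r)$ white, with $\mathbf r=(r_1,\dots,r_n)$. For $i\le n$ the $i$-edges are
$$\{(0,\mathbf r),(1,\mathbf r-e_i)\}\quad\text{with }r_i\ge1,\qquad\lambda_i\big((0,\mathbf r),(1,\mathbf r-e_i)\big)=u_i .$$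
For $i\in I\setminus J$ there are no $i$-edges. Each $E_i$ is a matching: the black $(0,\mathbf r)$ can be joined only to $(1,\mathbf r-e_i)$, and the white $(1,\mathbf r)$ only to $(0,\mathbf r+e_i)$.

**Step 2: the box is admissible.** Let $i\ne j$ be in $J$. From a black vertex $(0,\mathbf r)$, an $i$-edge followed by a $j$-edge leads to $(0,\mathbf r-e_i+e_j)$. So along an $\{i,j\}$-component, followed in one direction, the $i$-coordinates of consecutive black vertices change by $-1$ each time, and in the other direction by $+1$. Hence no component is a cycle, since going once around would return to a black vertex with a different $i$-coordinate, and distinct black vertices of a component have distinct $i$-coordinates. Each $i$-edge contains exactly one black vertex, and its $i$-coordinate lies in $\{1,\dots,k-1\}$. So a component has at most $k-1$ edges of color $i$. The same argument with $j$-coordinates (which also change by $\pm1$) shows that it has at most $k-1$ edges of color $j$. So it is a path with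
$$p\le2(k-1)=2m-4\le2m_{ij}-4$$
edges. If $\{i,j\}\not\subset J$, at most one of the two colors occurs, so components are paths with at most $1\le2m_{ij}-4$ edges.

**Step 3: the representation.** By Lemmas 3 and 2 there are a complete system on some $\hat X\supset X$ extending the box and a unitary representation $\pi$ of $W$ on $\ell_2(\hat X)\otimes H$ with $\pi(s_i)=U_i$. In passing we see that the $s_i$ are pairwise distinct: for $i\neq j$ in $I$ the $i$- and $j$-neighbors of a vertex of $\hat X$ are different, because they are its two neighbors on a cycle of length $2m_{ij}\ge6$. So $U_i\ne U_j$.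

**Step 4: the weights.** We need a unit vector on $\{0,\dots,k-1\}$ that overlaps well with its shift. Let $\theta=\pi/(k+1)=\pi/m$ and
$$\tau_r=\sqrt{\tfrac2{k+1}}\,\sin\big((r+1)\theta\big),\qquad 0\le r\le k-1 .$$
It is a unit vector: $\sum_{l=1}^k\sin^2(l\theta)=\frac12\big(k-\sum_{l=1}^k\cos(2l\theta)\big)=\frac{k+1}2$, because $\sum_{l=0}^{k}\cos(2l\theta)=0$ as the real part of the sum of all $(k+1)$-th roots of unity. The same formula gives $\tau_{-1}=\tau_k=0$, and $\sin(r\theta)+\sin((r+2)\theta)=2\cos\theta\sin((r+1)\theta)$ gives $\tau_{r-1}+\tau_{r+1}=2\cos\theta\,\tau_r$ for $0\le r\le k-1$. Thus $\tau$ is an eigenvector, with eigenvalue $2\cos\theta$, of the adjacency matrix of the path with $k$ vertices; since it is positive, it is the Perron eigenvector. Multiplying by $\tau_r$ and summing over $r$ we get $2\sum_{r=1}^{k-1}\tau_r\tau_{r-1}=2\cos\theta$, that is,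
$$\sum_{r=1}^{k-1}\tau_r\tau_{r-1}=\cos\frac\pi m . \tag{3}$$
Put $\tau_{\mathbf r}=\prod_{l\le n}\tau_{r_l}$. Then $\sum_{\mathbf r}\tau_{\mathbf r}^2=1$, so
$$Th=\sum_{\mathbf r}\tau_{\mathbf r}\,\delta_{(0,\mathbf r)}\otimes h,\qquad Vh=\sum_{\mathbf r}\tau_{\mathbf r}\,\delta_{(1,\mathbf r)}\otimes h$$
are isometries $H\to\ell_2(\hat X)\otimes H$.

**Step 5: the coefficient.** Let $i\le n$. If $r_i\ge1$, then $U_i(\delta_{(0,\mathbf r)}\otimes h)=\delta_{(1,\mathbf r-e_i)}\otimes u_ih$, since the completion keeps old edges and labels. If $r_i=0$, then $(0,\mathbf r)$ has no $i$-edge in the box. Its $i$-edge in $\hat X$ is an added one, and so its other endpoint is outside $X$ by Lemma 3. Then $U_i(\delta_{(0,\mathbf r)}\otimes h)$ is supported outside $X$ and is killed by $V^*$. Hence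
$$V^*\pi(s_i)T=\Big(\sum_{\mathbf r:\,r_i\ge1}\tau_{\mathbf r}\tau_{\mathbf r-e_i}\Big)u_i=\Big(\sum_{r=1}^{k-1}\tau_r\tau_{r-1}\Big)\prod_{l\ne i}\Big(\sum_{r=0}^{k-1}\tau_r^2\Big)\,u_i=\cos\big(\tfrac\pi m\big)u_i .$$
By Lemma 1, $C_S\le1/\cos(\pi/m)$.

**Step 6: $S\setminus E$ is not a finite union.** Let $tF\subset S$ with $F$ free, and suppose $x\neq y$ in $F$. Then $(tx)^{-1}(ty)=x^{-1}y$ is a nontrivial element of a free group, hence of infinite order. But $tx=s_i$ and $ty=s_j$ for some $i\ne j$, so this element equals $s_is_j$, and $(s_is_j)^{m_{ij}}=1$, a contradiction. So $|tF|\le1$. A union of $N$ translates of free sets contained in $S$ has at most $N$ elements. Since the $s_i$ are distinct and $I$ is infinite, $S\setminus E$ is infinite for every finite $E$. $\blacksquare$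

## Constant exactly one: proof of Theorem 2(a)

For the "only if" part we recall two theorems on completely bounded maps (Paulsen, *Completely Bounded Maps and Operator Algebras*, Thms. 8.2 and 8.4): by Wittstock's extension theorem a complete contraction from a subspace of a unital $C^*$-algebra $A$ into $\mathcal B(\ell_2)$ extends to a complete contraction on $A$, and by the factorization theorem that extension has the form $y\mapsto V^*\pi(y)T$ with a unital $*$-representation $\pi$ of $A$ and contractions $V,T$.

**Step 1: interpolate free unitaries.** Let $C_\Lambda=1$ and fix $t_0\in\Lambda$. If $\Lambda=\{t_0\}$, take $F=\emptyset$. Otherwise it suffices to show that for every finite $\Lambda_0\subset\Lambda$ with $t_0\in\Lambda_0$ and $|\Lambda_0|\ge2$, the elements $t_0^{-1}t$ $(t\in\Lambda_0\setminus\{t_0\})$ are free generators; then $F=t_0^{-1}(\Lambda\setminus\{t_0\})$ is free, since any relation involves finitely many elements, and $\Lambda=t_0(\{e\}\cup F)$. Let $u_{t_0}=1$ and let $(u_t)_{t\in\Lambda_0\setminus\{t_0\}}$ be the images of the generators of a free group of rank $|\Lambda_0|-1$ under its left regular representation, with the $\ell_2$-space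 of this countably infinite group identified with $\ell_2$. Inequality (2) with $C=1$, $z_t=u_t$, and matrix coefficients $a(t)$ (placed in a corner of $\mathcal B(\ell_2)$) says that $\varphi_t\mapsto u_t$ is a well-defined complete contraction from $\mathrm{span}\{\varphi_t:t\in\Lambda_0\}$ to $\mathcal B(\ell_2)$. By the recalled theorems there are a unitary representation $\pi$ of $\Gamma$ and contractions $V,T$ with $V^*\pi(t)T=u_t$ for $t\in\Lambda_0$.

**Step 2: equality forces intertwining.** For every $h$ and every $t\in\Lambda_0$,
$$\|h\|=\|u_th\|=\|V^*\pi(t)Th\|\le\|\pi(t)Th\|=\|Th\|\le\|h\| .$$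
So $T$ is isometric, and $\kappa=\pi(t)Th$ satisfies $\|V^*\kappa\|=\|\kappa\|$, i.e. $\langle(1-VV^*)\kappa,\kappa\rangle=0$. As $1-VV^*\ge0$, this gives $VV^*\kappa=\kappa$. Since $V^*\kappa=u_th$, we have
$$\pi(t)T=Vu_t\qquad(t\in\Lambda_0).$$
For $t=t_0$ it says $V=\pi(t_0)T$. Substituting, $\pi(t_0^{-1}t)T=Tu_t$, and multiplying by $\pi(t_0^{-1}t)^{-1}$ on the left and $u_t^{-1}$ on the right, $\pi((t_0^{-1}t)^{-1})T=Tu_t^{-1}$.

**Step 3: freeness.** By induction on word length, $\pi(\omega(t_0^{-1}t))T=T\,\omega(u_t)$ for every reduced group word $\omega$ in letters indexed by $\Lambda_0\setminus\{t_0\}$. If $\omega(t_0^{-1}t)=e$, then $T=T\omega(u_t)$, so $\omega(u_t)=1$ because $T$ is isometric. The left regular representation is faithful, so $\omega$ is the trivial word. Thus the $t_0^{-1}t$ are free generators.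

**Step 4: the converse.** Let $\Lambda=t_0(\{e\}\cup F)$ with $F$ free. By Lemma 1 with $c=1$ it suffices to interpolate unitaries $z_t$ $(t\in\Lambda)$ on $\ell_2$; given only finitely many of them, and possibly not $z_{t_0}$, set the others equal to $1$. Since $\langle F\rangle$ is free on $F$, there is a homomorphism $\rho:\langle F\rangle\to U(\ell_2)$ with $\rho(t_0^{-1}t)=z_{t_0}^{-1}z_t$ for $t\in\Lambda\setminus\{t_0\}$. Let $\pi$ be the representation of $\Gamma$ induced from $\rho$. Its restriction to $\langle F\rangle$ contains $\rho$, namely on the vectors supported on the trivial coset. So there is an isometry $T$ with $\pi(x)T=T\rho(x)$ for $x\in\langle F\rangle$. Put $V=\pi(t_0)Tz_{t_0}^{-1}$, again an isometry. For all $t\in\Lambda$, including $t=t_0$,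
$$V^*\pi(t)T=z_{t_0}T^*\pi(t_0^{-1}t)T=z_{t_0}\rho(t_0^{-1}t)=z_{t_0}z_{t_0}^{-1}z_t=z_t .$$
Hence $C_\Lambda\le1$, and $C_\Lambda\ge1$ always holds.

**Step 5: the contrast.** If $C_\Lambda=1$, then $\Lambda\setminus\{t_0\}=t_0F$ is a translate of a free set. Given $\varepsilon>0$, choose $m\ge3$ with $1/\cos(\pi/m)\le1+\varepsilon$ and apply Theorem 1; its proof showed that translates of free sets inside $S$ have at most one element. $\blacksquare$

## Lower bounds from cyclic quotients and from commuting involutions

**Proof of Theorem 2(b).** This is the first computation of the lecture for general $m$; note that $t\ne t'$ forces $m\ge2$. Let $\zeta=e^{\pi\sqrt{-1}/m}$, $a(t)=1$, and $a(t')=\zeta1$. The left side of (2) is $2$, attained at $z_t=1$, $z_{t'}=\bar\zeta$. On the other side, $\|\varphi_t+\zeta\varphi_{t'}\|=\|1+\zeta\varphi_{t^{-1}t'}\|$, and the spectrum of the unitary $\varphi_{t^{-1}t'}$ consists of $m$-th roots of unity. So the norm is at most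
$$\max_{0\le r<m}\big|1+e^{\pi\sqrt{-1}(2r+1)/m}\big|=\max_{0\le r<m}2\Big|\cos\frac{(2r+1)\pi}{2m}\Big|=2\cos\frac\pi{2m} .$$
For the last equality, the odd number $2r+1$ is not a multiple of $2m$, so $(2r+1)\pi/2m$ has distance at least $\pi/2m$ from the multiples of $\pi$, with equality for $r=0$. Hence $C_\Lambda\ge1/\cos(\pi/2m)$.

If all $m_{ij}=m$, apply this to $t=s_i$, $t'=s_j$ and combine with Theorem 1 to get the two-sided bound. For the order of $C_S-1$, let $g(x)=1/\cos x$ on $[0,\pi/3]$. Here $g(0)=1$, $g'(0)=0$, and $g''(x)=g(x)(1+2\tan^2x)\ge1$, so $g(x)\ge1+x^2/2$. Also $g(x)-1=(1-\cos x)/\cos x\le2\cdot x^2/2=x^2$, since $\cos x\geq\frac12$. Therefore $\pi^2/(8m^2)\le C_S-1\le\pi^2/m^2$. $\blacksquare$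

**Proof of Theorem 2(c).** Let $s_1,\dots,s_n\in\Lambda$ be a basis of $(\mathbb Z/2)^n\subset\Gamma$. Let $a_1,\dots,a_n$ be anticommuting self-adjoint unitary matrices, of size $d$ say; for instance, with the $2\times2$ matrices $Z=\mathrm{diag}(1,-1)$ and $Q=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, the tensor products $a_i=Z^{\otimes(i-1)}\otimes Q\otimes1^{\otimes(n-i)}$, since $ZQ=-QZ$. The commuting self-adjoint unitaries $\varphi_{s_i}$ have joint spectral projections $p_\epsilon$, $\epsilon\in\{\pm1\}^n$, with $\varphi_{s_i}=\sum_\epsilon\epsilon_ip_\epsilon$, so
$$\Big\|\sum_ia_i\otimes\varphi_{s_i}\Big\|=\Big\|\sum_\epsilon\Big(\sum_i\epsilon_ia_i\Big)\otimes p_\epsilon\Big\|\le\max_\epsilon\Big\|\sum_i\epsilon_ia_i\Big\|=\sqrt n,$$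
because $(\sum_i\epsilon_ia_i)^2=n$ by anticommutation. On the other hand, take $z_i=\bar a_i$, the entrywise conjugate, and the unit vector $\xi=d^{-1/2}\sum_{l\le d}e_l\otimes e_l$. For every unitary matrix $a$ one has $(a\otimes\bar a)\xi=\xi$, so $(\sum_ia_i\otimes\bar a_i)\xi=n\xi$ and $\|\sum_ia_i\otimes\bar a_i\|=n$. Placing the matrices in a corner of $\mathcal B(\ell_2)$ we get $C_\Lambda\ge n/\sqrt n=\sqrt n$.

If all $m_{ij}=2$, the group $W$ is the direct sum of copies of $\mathbb Z/2$ and $S$ is a basis of it, so $C_S\ge\sqrt n$ for every $n$ and $S$ is not operator Sidon. Hence $m\ge3$ cannot be relaxed to $m\ge2$. $\blacksquare$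

## A torsion-free group with the same behavior

In Theorem 1 the obstruction to freeness is torsion. To remove torsion, we lift to a group in which the powers $(s_is_j)^m$ are no longer trivial but still commute with each other. Commuting powers are enough to exclude freeness of two quotients at once.

**Lemma 4 (Auslander–Lyndon).** If $R$ is a normal subgroup of a free group $F$, then $F/[R,R]$ is torsion-free.

*Proof.* Recall that subgroups of free groups are free (Nielsen–Schreier), and that the abelianization of a free group is free abelian, hence torsion-free. If $F/[R,R]$ has torsion, it has an element of prime order, so there are a prime $p$ and $x\in F\setminus[R,R]$ with $x^p\in[R,R]$. If $x\in R$, then $x\in[R,R]$ because $R/[R,R]$ is torsion-free, a contradiction. If $x\notin R$, let $P=\langle x,R\rangle$. This is a free group, and $P/R$ is generated by the image of $x$, which is nontrivial with trivial $p$-th power, so $P/R\cong\mathbb Z/p$. Now $x^p\in[R,R]\subset[P,P]$ and $P/[P,P]$ is torsion-free, so $x\in[P,P]$. As $P/R$ is abelian, $[P,P]\subset R$, so $x\in R$, a contradiction. $\square$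

**Proof of Theorem 3.**

**Step 1: the lift.** Choose $m\ge3$ with $1/\cos(\pi/m)\le1+\varepsilon$, and let $W$ be as in Theorem 1 with $I=\mathbb N$ and all $m_{ij}=m$. Let $F$ be free on $x_1,x_2,\dots$, let $K$ be the kernel of the homomorphism $F\to W$, $x_i\mapsto s_i$, and put
$$\tilde\Gamma=F/[K,K],\qquad\tilde\Lambda=\{\tilde x_1,\tilde x_2,\dots\},$$
where $\tilde x_i$ is the image of $x_i$. The group $[K,K]$ is characteristic in $K$, hence normal in $F$, and $\tilde\Gamma$ is torsion-free by Lemma 4.

**Step 2: the constant.** Since $[K,K]\subset K$, there is a quotient map $\tilde\Gamma\to W$ with $\tilde x_i\mapsto s_i$. It is injective on $\tilde\Lambda$ because the $s_i$ are distinct, so $\tilde\Lambda$ is infinite. Unitary representations of $W$ pull back to $\tilde\Gamma$, so by (1), applied to the pullback of the universal representation of $W$,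
$$\Big\|\sum a_i\otimes\varphi_{\tilde x_i}\Big\|\ge\Big\|\sum a_i\otimes\varphi_{s_i}\Big\| .$$
The left side of (2) does not depend on the group. Hence $C_{\tilde\Lambda}\le C_S\le1+\varepsilon$.

**Step 3: no three points in a translate of a free set.** Suppose three distinct elements $\tilde x_i,\tilde x_j,\tilde x_l$ lie in a translate $tB$ of a free set $B$, say $\tilde x_i=ty_1$, $\tilde x_j=ty_2$, $\tilde x_l=ty_3$ with distinct $y_1,y_2,y_3\in B$. Put
$$\alpha=\tilde x_i^{-1}\tilde x_j=y_1^{-1}y_2,\qquad\beta=\tilde x_i^{-1}\tilde x_l=y_1^{-1}y_3 .$$
The endomorphism of the free group $\langle y_1,y_2,y_3\rangle$ with $y_1\mapsto y_1$, $y_2\mapsto y_1^{-1}y_2$, $y_3\mapsto y_1^{-1}y_3$ is an automorphism; its inverse fixes $y_1$ and sends $y_2\mapsto y_1y_2$, $y_3\mapsto y_1y_3$. So $\{y_1,\alpha,\beta\}$ is a basis, and $\alpha,\beta$ are free generators of a free group of rank $2$. In particular $\alpha^m$ and $\beta^m$ do not commute. But $(x_i^{-1}x_j)^m$ and $(x_i^{-1}x_l)^m$ map to $(s_is_j)^m=1$ and $(s_is_l)^m=1$ in $W$, so they lie in $K$. Hence $\alpha^m$ and $\beta^m$ lie in the abelian group $K/[K,K]$ and commute, a contradiction.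

**Step 4: counting.** A translate of a free set contained in $\tilde\Lambda$ has at most $2$ elements, so a union of $N$ of them has at most $2N$. As $\tilde\Lambda\setminus E$ is infinite for every finite $E$, it is not a finite union of translates of free sets. $\blacksquare$
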